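# Menger sets in the Sacks model: covering $2^\omega$ by $\omega_1$ compact sets, each inside the set or disjoint from it

## 1. Menger spaces, the Menger game, Sacks forcing

All spaces are metrizable, separable and zero-dimensional; up to homeomorphism they are the subspaces of $2^\omega$. We write $x\restriction\beta$ for restrictions and $\sigma^\frown x$ for concatenations.

**Definition 1.1 (Menger space).** A space $X$ is Menger if for every sequence $\langle\mathcal U_n:n\in\omega\rangle$ of open covers of $X$ there are finite $\mathcal V_n\subseteq\mathcal U_n$ such that $\{\bigcup\mathcal V_n:n\in\omega\}$ is a cover of $X$.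

Every compact space is Menger, and so is every countable one: cover the $n$-th point in step $n$. Our running example is the countable dense set $\mathrm{Fin}\subseteq 2^\omega$ of eventually zero sequences. Its complement is not Menger. Map a sequence $x$ with infinitely many ones to $(g_0,g_1,\dots)\in\omega^\omega$, where $g_0$ is the number of zeros before the first one and $g_{i}$ the number of zeros between the $i$-th and $(i+1)$-st one. This is a homeomorphism of $2^\omega\setminus\mathrm{Fin}$ with $\omega^\omega$. In $\omega^\omega$ take $\mathcal U_n=\{\{g:g(n)=k\}:k\in\omega\}$. Finite $\mathcal V_n\subseteq\mathcal U_n$ allow only values $g(n)\le b(n)$ for some $b\in\omega^\omega$, and the function $b+1$ is not covered. So the complement of a Menger set need not be Menger.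

**Facts 1.2.** (M1) Closed subspaces of Menger spaces are Menger. (M2) Continuous images of Menger spaces are Menger. (M3) Countable unions of Menger spaces are Menger; in particular $\sigma$-compact spaces are Menger.

For (M1), add the open complement of the closed subspace to every cover. For (M2), pull the covers back. For (M3), split $\omega$ into infinitely many infinite sets $A_j$ and use the covers $\mathcal U_n$, $n\in A_j$, for the $j$-th space.

**Lemma 1.3 (perfect preimages).** Let $\Theta:M\to N$ be continuous, $M$ compact, $X\subseteq N$ Menger. Then $\Theta^{-1}[X]$ is Menger. In particular the product of a compact space and a Menger space is Menger.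

*Proof.* Let $\mathcal U_n$ be covers of $\Theta^{-1}[X]$ by open subsets of $M$. For $y\in X\cap\Theta[M]$ the fiber $\Theta^{-1}(y)$ is compact, so some finite $\mathcal W_{n,y}\subseteq\mathcal U_n$ covers it. Put $O_{n,y}=N\setminus\Theta[M\setminus\bigcup\mathcal W_{n,y}]$. The removed set is compact and omits $y$, so $O_{n,y}$ is an open neighborhood of $y$, and $\Theta^{-1}[O_{n,y}]\subseteq\bigcup\mathcal W_{n,y}$ by definition. The space $X\cap\Theta[M]$ is closed in $X$, hence Menger. Apply this to the covers $\{O_{n,y}:y\in X\cap\Theta[M]\}$: we get finitely many $y$'s for each $n$, and the union of the corresponding $\mathcal W_{n,y}$ is a finite subset of $\mathcal U_n$. For the last sentence, take the projection $L\times N\to N$ with $L$ compact and $N\supseteq X$ a compact space. $\square$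

**Definition 1.4 (Menger game).** In inning $n$ of the Menger game on $X$, player ONE plays an open cover $\mathcal U_n$ of $X$ and TWO answers with a finite $\mathcal V_n\subseteq\mathcal U_n$. TWO wins iff $X\subseteq\bigcup_n\bigcup\mathcal V_n$.

If $X=\bigcup_nK_n$ with $K_n$ compact, TWO wins by covering $K_n$ in inning $n$. On $\omega^\omega$, ONE wins by playing the covers $\{\{g:g(n)=k\}:k\in\omega\}$.

**Theorem 1.5 (Hurewicz 1925; see Scheepers, *Combinatorics of open covers I*, Topology Appl. 69 (1996)).** $X$ is Menger iff ONE has no winning strategy in the Menger game on $X$.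

We use it in one way only: against any strategy of ONE on a Menger space, some play is won by TWO.

**Definition 1.6 (Sacks forcing).** A perfect tree is a nonempty $T\subseteq2^{<\omega}$ closed under initial segments in which every node has a splitting extension. $[T]\subseteq 2^\omega$ is its set of branches. Sacks forcing is the set of perfect trees ordered by inclusion. The generic real $s\in2^\omega$ is the unique common branch of all trees in the generic filter, so $T\Vdash s\in[T]$.

For example, the tree $T$ whose branches are exactly the $x$ with $x(2i+1)=1$ for all $i$ is a condition, and it forces $s(2i+1)=1$ for all $i$.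

**Definition 1.7 (iteration; Sacks model).** The countable support iteration $P_\delta$ of Sacks forcing over a model $W$ consists of functions $p$ on $\delta$ such that $p(\xi)$ is a $P_\xi$-name for a perfect tree and $\operatorname{supp}(p)=\{\xi:p(\xi)\ne2^{<\omega}\}$ is countable. The order is: $q\le p$ iff $q\restriction\xi\Vdash q(\xi)\subseteq p(\xi)$ for all $\xi<\delta$. We write $G_\xi$ for the generic filter on $P_\xi$ and $s=(s_\xi)_{\xi<\delta}$ for the sequence of generic reals. The Sacks model is $V_{\omega_2}=V[G_{\omega_2}]$ for the iteration of length $\omega_2$ over a model $V\models CH$; there $\mathfrak c=\omega_2$. Put $V_\alpha=V[G_\alpha]$.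

For $\delta=2$, let $p(0)=2^{<\omega}$ and let $p(1)$ be the name for the tree with branches $\{v:v(2i)=s_0(i)\text{ for all }i\}$. This $p$ forces $(s_0,s_1)$ into $\{(u,v):v(2i)=u(i)\text{ for all }i\}$, a closed set in which every fiber over a first coordinate is perfect. No condition forces $(s_0,s_1)$ into the diagonal, because $s_1\notin V[s_0]$. So a perfect subset of the plane need not correspond to a condition.

We recall the facts about this model that we need (Baumgartner–Laver, *Iterated perfect-set forcing*, Ann. Math. Logic 17 (1979)):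

* (S1) $\omega_1$ is preserved, and $P_{\omega_2}$ has the $\omega_2$-c.c.
* (S2) $V_\alpha\models CH$ for $\alpha<\omega_2$.
* (S3) Every real of $V_{\omega_2}$ lies in some $V_\alpha$, $\alpha<\omega_2$. If $\mathrm{cf}(\alpha)=\omega_1$, every real of $V_\alpha$ lies in some $V_\beta$, $\beta<\alpha$.
* (S4) For $\alpha<\omega_2$, $V_{\omega_2}$ is a generic extension of $V_\alpha$ by the countable support iteration of Sacks forcing of length $\omega_2$ as defined in $V_\alpha$, with generic sequence $(s_{\alpha+\xi})_{\xi<\omega_2}$.

## 2. How many compact sets cover a Menger set, or its complement?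

The question, from "Menger and consonant spaces in the Sacks model" (https://www.mat.uc.pt/~sumtopo/slides/V_Haberl.pdf), has two parts.

(a) In the Sacks model, is every Menger $X\subseteq2^\omega$ the union of $\omega_1$-many compact subspaces of $X$?

(b) In the Sacks model, is it true that for every Menger $X\subseteq2^\omega$ the complement $2^\omega\setminus X$ is the union of $\omega_1$-many compact subspaces of $2^\omega\setminus X$?

Since $\mathfrak c=\omega_2$, covering by singletons uses $\omega_2$ sets, one cardinal too many. Part (b) is not a case of (a), as $\mathrm{Fin}$ shows. The answer to both is yes.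

**Main Theorem.** In the Sacks model, for every Menger $X\subseteq2^\omega$ there is a family of at most $\omega_1$ compact sets covering $2^\omega$, each of which is contained in $X$ or disjoint from $X$. Hence both $X$ and $2^\omega\setminus X$ are unions of at most $\omega_1$ of their compact subspaces.

## 3. A single Sacks real

**The set $\mathrm{Fin}$.** Part (a) is trivial for $\mathrm{Fin}$. For (b) we look at one Sacks real $s$ over $V\models CH$ and show: every $x\in2^\omega\cap V[s]$ lies in a compact set, coded in $V$, that is contained in $\mathrm{Fin}$ or disjoint from it. By CH there are only $\omega_1$ codes.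

Let $p$ be a condition and $\dot x$ a name for $x$. We use a fact that Lemma 7.2 below contains (take $\delta=1$ and $S_0=\{0\}$): there are $q\le p$ and a continuous $\Theta:[q]\to2^\omega$ in $V$ with $q\Vdash\dot x=\Theta(s)$. If $\Theta^{-1}(z)$ is uncountable for some $z\in\mathrm{Fin}$, this closed set contains a perfect set $[q']$, and $q'\Vdash\dot x\in\{z\}$. Otherwise $\Theta^{-1}[\mathrm{Fin}]$ is countable, so $[q]\setminus\Theta^{-1}[\mathrm{Fin}]$ is an uncountable Borel set and contains a perfect set $[q']$. Then $q'\Vdash\dot x\in\Theta[[q']]$, a compact set disjoint from $\mathrm{Fin}$. By genericity we are done.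

So the task is: given a continuous $\Theta$ on a perfect set, shrink the perfect set until its image is inside the set or disjoint from it. For Menger sets the Menger game does this.

**Proposition 3.1.** Let $X\subseteq2^\omega$ be Menger. There is a continuous injection $H:2^\omega\to2^\omega$ with $H[2^\omega]\subseteq X$ or $H[2^\omega]\cap X=\emptyset$.

*Proof.* Suppose $X$ contains no copy of the Cantor set. Then every nonempty open set contains a point outside $X$. We describe a strategy for ONE. At inning $n$ there are pairwise disjoint nonempty clopen sets $B_\sigma$, $\sigma\in2^n$ (with $B_\emptyset=2^\omega$). ONE picks $x_\sigma\in B_\sigma\setminus X$ and plays $\{U_{n,k}:k\in\omega\}$, where $U_{n,k}=X\setminus\bigcup_{\sigma\in 2^n}O_k(x_\sigma)$ and $O_k(x)=\{y:y\restriction k=x\restriction k\}$. This is an increasing open cover of $X$, so TWO's finite answer has its union inside some $U_{n,k_n}$. ONE picks disjoint nonempty clopen $B_{\sigma^\frown0},B_{\sigma^\frown1}\subseteq B_\sigma\cap O_{k_n}(x_\sigma)$ of diameter $\le2^{-n}$. By Theorem 1.5 TWO wins some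 such play, so $X\subseteq\bigcup_nU_{n,k_n}$. Let $H(x)$ be the point of $\bigcap_nB_{x\restriction n}$. Then $H$ is a continuous injection. For every $n$ we have $H(x)\in O_{k_n}(x_\sigma)$ with $\sigma=x\restriction n$, so $H(x)\notin U_{n,k_n}$. Hence $H(x)\notin X$. $\square$

Applied to $\Theta^{-1}[X]$, which is Menger by Lemma 1.3, this shrinks any $\Theta:2^\omega\to2^\omega$ as required.

**Why one coordinate at a time is not enough.** The first idea is to use Proposition 3.1 at each stage: a real of $V_{\beta+1}$ is a continuous image of $s_\beta$ by a map coded in $V_\beta$, so we would catch it in a compact set coded in $V_\beta$. But $\beta$ depends on the real. Over all $\beta<\omega_2$ this yields only a family of size at most $\omega_2=\mathfrak c$, no better than singletons. To stay at $\omega_1$ we want all compact sets coded in one model $V_\alpha$, $\alpha<\omega_2$. Then a real $x\in V_{\omega_2}$ has to be caught from $V_\alpha$, across a whole tail of the iteration, and $x$ may depend on countably many coordinates at once.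

## 4. Countably many coordinates: projection-keeping maps

The example after Definition 1.7 suggests which closed subsets of $(2^\omega)^S$ should play the role of perfect sets.

**Definition 4.1.** For a countable set $S$ of ordinals let $C_S=(2^\omega)^S$ with the product topology. For an ordinal $\beta$ and $x\in C_S$ write $x\restriction\beta=x\restriction(S\cap\beta)$. Let $PK_S$ be the set of continuous $H:C_S\to C_S$ that are projection-keeping: for all ordinals $\beta$ and $x,y\in C_S$,
$$x\restriction\beta=y\restriction\beta\iff H(x)\restriction\beta=H(y)\restriction\beta.\tag{1}$$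

Such $H$ are injective. If $S$ has order type $\alpha$, then $PK_S$ is $PK_\alpha$ up to renaming coordinates. Example: on $C_2$ the map $H(u,v)=(u,w)$, with $w(2i)=u(i)$ and $w(2i+1)=v(i)$, is in $PK_2$; its range is the closed set of the example after Definition 1.7. The swap $(u,v)\mapsto(v,u)$ is not in $PK_2$: with $\beta=1$, the first coordinate of the value does not depend on the first coordinate of the argument. $PK_1$ is the set of continuous injections of $2^\omega$ into itself.

**Definition 4.2.** For compact $M$ let $\mathcal S(M)$ be the family of all $Y\subseteq M$ such that for all $\alpha<\omega_1$ and all continuous $\Theta:C_\alpha\to M$ there is $H\in PK_\alpha$ with $\Theta H[C_\alpha]\subseteq Y$ or $\Theta H[C_\alpha]\cap Y=\emptyset$.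

Clopen sets $Y\subseteq M$ are in $\mathcal S(M)$: one of $\Theta^{-1}[Y]$ and its complement contains a box fixing finitely many initial segments, and prefixing these initial segments is a map in $PK_\alpha$. Our aim is that all Menger sets belong to $\mathcal S(M)$.

**Where the game stalls.** Repeat the proof of Proposition 3.1 for a Menger $X\subseteq C_2$. The boxes at inning $n$ are now indexed by pairs $\sigma=(\sigma(0),\sigma(1))$ of elements of $2^n$. ONE picks points $x_\sigma\notin X$ in the boxes, TWO names a neighborhood size, and we compress the box of $\sigma$ into a small neighborhood of $x_\sigma$. The compressing map must be projection-keeping. Take $\sigma,\tau$ with $\sigma(0)=\tau(0)$ and $\sigma(1)\ne\tau(1)$, and points $x,y$ in these two boxes with $x(0)=y(0)$. Their images must have equal first coordinate, and this coordinate must be close to $x_\sigma(0)$ and to $x_\tau(0)$. TWO decides how close. So we need $x_\sigma(0)=x_\tau(0)$: one first coordinate $a$ such that above $a$ every relevant box contains a point outside $X$.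

Knowing only that no projection-keeping image lies inside $X$, we cannot choose $a$ freely. Let $X=\mathrm{Fin}\times2^\omega$. It is $\sigma$-compact, and no $H\in PK_2$ has its range in $X$, since the first coordinates of the range form an uncountable set. But for $a\in\mathrm{Fin}$ there is no point outside $X$ above $a$. Before choosing, we must shrink the first coordinate so as to avoid
$$\{a:\{a\}\times Z\subseteq X\},\tag{2}$$
where $Z$ is the fiber, here $2^\omega$. None of (M1)–(M3) or Lemma 1.3 says that the set (2) is Menger, so Proposition 3.1 cannot be applied to it.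

**The way past this point.** We put the set (2) into the statement to be proved. For Menger $X\subseteq C_\alpha\times Z$ with $Z$ compact, we show that after shrinking $C_\alpha$ by a projection-keeping map, either all fibers lie inside $X$, or there is a continuous choice of one point outside $X$ in every fiber. This stronger statement goes through by induction on $\alpha$: when working in $C_\alpha$, the coordinates from some $\beta<\alpha$ on are absorbed into $Z$, and the inductive hypothesis at $\beta$ supplies points outside $X$ over every $a$.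

## 5. Calculus of projection-keeping maps

Fix $\alpha<\omega_1$ and write $C=C_\alpha$. Fix compatible metrics on all compact spaces used. Everything in Sections 5 and 6 is proved in ZFC.

**Lemma 5.1 (criterion).** A continuous $E:C\to C$ is in $PK_\alpha$ iff for all $\xi<\alpha$ and $x,y\in C$:

(a) $E(x)(\xi)$ depends only on $x\restriction(\xi+1)$;

(b) if $x\restriction\xi=y\restriction\xi$ and $x(\xi)\ne y(\xi)$, then $E(x)\restriction(\xi+1)\ne E(y)\restriction(\xi+1)$.

*Proof.* If $E\in PK_\alpha$, apply (1) with $\beta=\xi+1$ for both. Conversely assume (a), (b). If $x\restriction\beta=y\restriction\beta$, then $E(x)\restriction\beta=E(y)\restriction\beta$ by (a). If $x\restriction\beta\ne y\restriction\beta$, apply (b) to the least $\xi<\beta$ with $x(\xi)\neq y(\xi)$. $\square$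

**Lemma 5.2 (closure).** (1) $PK_\alpha$ is closed under composition. (2) Each $H\in PK_\alpha$ induces, for $\beta\le\alpha$, a map $H^{(\beta)}\in PK_\beta$ with $H^{(\beta)}(x\restriction\beta)=H(x)\restriction\beta$. (3) If $G,K\in PK_\alpha$ and $G[C]\subseteq K[C]$, then $K^{-1}G\in PK_\alpha$. (4) If $\beta\le\alpha$ and $E\in PK_\beta$, then $E^+(x)=E(x\restriction\beta)^\frown x\restriction[\beta,\alpha)$ defines $E^+\in PK_\alpha$, and $(EE')^+=E^+E'^+$.

*Proof.* (1) is immediate from (1) of Definition 4.1. (2) The map is well defined by (1), is continuous because $H^{(\beta)}(u)=H(u^\frown\bar0)\restriction\beta$, where $\bar 0$ is constantly $0^\omega$, and inherits (1). (3) $K$ is a homeomorphism onto its image, so $K^{-1}G$ is continuous. For $x,y\in C$, $x\restriction\beta=y\restriction\beta$ iff $G(x)\restriction\beta=G(y)\restriction\beta$. As $G=K(K^{-1}G)$, this holds iff $K^{-1}G(x)\restriction\beta=K^{-1}G(y)\restriction\beta$. (4) Below $\beta$ use Lemma 5.1 for $E$; at $\xi\ge\beta$ the map is the identity on the coordinate, so (a) and (b) hold. The last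 equation is clear. $\square$

**Boxes.** For finite $F\subseteq\alpha$ and $n\in\omega$ let $\Sigma(F,n)=(2^n)^F$, and for $\sigma\in\Sigma(F,n)$ let $[\sigma]=\{x\in C:\forall\xi\in F\ \sigma(\xi)\subseteq x(\xi)\}$. Define $\varphi_\sigma\in PK_\alpha$ with image $[\sigma]$ by $\varphi_\sigma(x)(\xi)=\sigma(\xi)^\frown x(\xi)$ for $\xi\in F$ and $\varphi_\sigma(x)(\xi)=x(\xi)$ otherwise. By Lemma 5.2(3), applied to $G$ and $K\varphi_\sigma$:
$$\text{if }G,K\in PK_\alpha\text{ and }G[C]\subseteq K[[\sigma]],\text{ then }G=K\varphi_\sigma D\text{ for some }D\in PK_\alpha.\tag{3}$$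
Call $E\in PK_\alpha$ $(F,n)$-preserving if $E[[\sigma]]\subseteq[\sigma]$ for all $\sigma\in\Sigma(F,n)$. Such maps are closed under composition.

**Lemma 5.3 (amalgamation).** Given $\sigma\in\Sigma(F,n)$ and $D\in PK_\alpha$, there is an $(F,n)$-preserving $E\in PK_\alpha$ with $E[[\sigma]]=\varphi_\sigma D[C]$.

The purpose is to shrink one box as prescribed while disturbing the others as little as (1) allows. For $\alpha=2$, $F=\{0,1\}$, $n=1$, $\sigma=(0,0)$: a point whose first coordinate starts with $0$ and whose second starts with $1$ must have its first coordinate moved as in $[\sigma]$, but the second can stay. If the first coordinate starts with $1$, nothing is moved.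

*Proof.* Let $G=\varphi_\sigma D\varphi_\sigma^{-1}:[\sigma]\to[\sigma]$. It satisfies (1) on $[\sigma]$, so it induces injective continuous maps $G^{(\xi)}$ on $\{u\in C_\xi:\forall\eta\in F\cap\xi\ \sigma(\eta)\subseteq u(\eta)\}$. For $x\in C$ let $\xi(x)$ be the least $\xi\in F$ with $\sigma(\xi)\not\subseteq x(\xi)$, and $\xi(x)=\infty$ if there is none. If $\xi(x)=\infty$, put $E(x)=G(x)$. Otherwise put $E(x)\restriction\xi(x)=G^{(\xi(x))}(x\restriction\xi(x))$ and $E(x)(\eta)=x(\eta)$ for $\eta\ge\xi(x)$. Then $E$ is continuous on each of finitely many clopen pieces, and $E[[\sigma]]=G[[\sigma]]=\varphi_\sigma D[C]$.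

*Preserving.* Let $x\in[\tau]$, $\tau\in\Sigma(F,n)$, $\eta\in F$. If $\eta<\xi(x)$, then $\sigma(\eta)\subseteq x(\eta)$, so $\tau(\eta)=\sigma(\eta)$, and $E(x)(\eta)\supseteq\sigma(\eta)$ because $G$ maps into $[\sigma]$. If $\eta\ge\xi(x)$, then $E(x)(\eta)=x(\eta)\supseteq\tau(\eta)$.

*Criterion (a).* Whether $\xi(x)\le\eta$ is determined by $x\restriction(\eta+1)$. If so, $E(x)(\eta)=x(\eta)$; if not, $E(x)(\eta)=G^{(\eta+1)}(x\restriction(\eta+1))(\eta)$.

*Criterion (b).* Let $x\restriction\eta=y\restriction\eta$ and $x(\eta)\ne y(\eta)$. If $\xi(x)<\eta$, then $\xi(y)=\xi(x)$, and $E(x)(\eta)=x(\eta)\ne y(\eta)=E(y)(\eta)$; similarly if $\xi(y)<\eta$. Otherwise $\xi(x),\xi(y)\ge\eta$. If both are $>\eta$, use the injectivity of $G^{(\eta+1)}$. If both equal $\eta$, then $E(x)(\eta)=x(\eta)\ne y(\eta)=E(y)(\eta)$. If, say, $\xi(x)=\eta<\xi(y)$, then $\eta\in F$ and $E(x)(\eta)=x(\eta)\not\supseteq\sigma(\eta)$, while $E(y)(\eta)\supseteq\sigma(\eta)$. $\square$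

**Definition 5.4.** $\mathcal H\subseteq PK_\alpha$ is hereditary if $G\in\mathcal H$, $G'\in PK_\alpha$ and $G'[C]\subseteq G[C]$ imply $G'\in\mathcal H$. It is dense if for every $G\in PK_\alpha$ there is $G'\in\mathcal H$ with $G'[C]\subseteq G[C]$.

Example: for $\varepsilon>0$ the family $\{G:\operatorname{diam}G[C]\le\varepsilon\}$ is hereditary, and it is dense, because one can pass from $G$ to $G\varphi_\rho$ with $[\rho]$ small enough, by uniform continuity of $G$.

**Lemma 5.5 (all boxes at once).** Let $K\in PK_\alpha$, and for each $\sigma\in\Sigma(F,n)$ let $\mathcal H_\sigma\subseteq PK_\alpha$ be hereditary and dense. Then there is an $(F,n)$-preserving $E$ with $KE\varphi_\sigma\in\mathcal H_\sigma$ for all $\sigma\in\Sigma(F,n)$.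

*Proof.* List $\Sigma(F,n)=\{\sigma_1,\dots,\sigma_l\}$ and let $E^0=\mathrm{id}$. Given $E^{i-1}$, pick $G'\in\mathcal H_{\sigma_i}$ with $G'[C]\subseteq KE^{i-1}\varphi_{\sigma_i}[C]$ and write $G'=KE^{i-1}\varphi_{\sigma_i}D$ by (3). Let $E_i$ be given by Lemma 5.3 for $\sigma_i,D$, and put $E^i=E^{i-1}E_i$. Then $KE^i[[\sigma_i]]=KE^{i-1}\varphi_{\sigma_i}D[C]=G'[C]$. For $j>i$ we have $E^j[[\sigma_i]]\subseteq E^i[[\sigma_i]]$, because $E_{i+1},\dots,E_j$ are $(F,n)$-preserving. So $KE^l\varphi_{\sigma_i}[C]\subseteq G'[C]$, and $E=E^l$ works by heredity. $\square$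

**Notation for fusions.** From now on $F_0\subseteq F_1\subseteq\cdots$ are finite sets with $\bigcup_nF_n=\alpha$. Put $\Sigma_n=\Sigma(F_n,n)$ and $x\|n=(x(\xi)\restriction n)_{\xi\in F_n}\in\Sigma_n$. For $\sigma'\in\Sigma_m$, $m\ge n$, put $\sigma'\|n=(\sigma'(\xi)\restriction n)_{\xi\in F_n}$. Thus $[\sigma']\subseteq[\sigma'\|n]$. The set $\Sigma_0$ has exactly one element $\sigma$, and $[\sigma]=C$.

**Lemma 5.6 (fusion).** Let $E_n\in PK_\alpha$ be $(F_n,n)$-preserving, $H_n=E_0E_1\cdots E_n$, and $\operatorname{diam}H_n[[\sigma]]\le2^{-n}$ for all $n$ and $\sigma\in\Sigma_n$. Then $H_n$ converges uniformly to some $H\in PK_\alpha$, and $H[[\sigma]]\subseteq H_n[[\sigma]]$ for all $n$ and $\sigma\in\Sigma_n$.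

*Proof.* For $m>n$, $E_m$ is $(F_n,n)$-preserving, since each $[\sigma]$, $\sigma\in\Sigma_n$, is a union of sets $[\sigma']$, $\sigma'\in\Sigma_m$. Hence $H_m[[\sigma]]\subseteq H_n[[\sigma]]$, a compact set of diameter $\le2^{-n}$. This gives uniform convergence, and the inclusion for the limit.

If $x\restriction\beta=y\restriction\beta$, then $H_n(x)\restriction\beta=H_n(y)\restriction\beta$ for all $n$, so $H(x)\restriction\beta=H(y)\restriction\beta$. Conversely let $x\restriction\beta\ne y\restriction\beta$, say $x(\eta)\ne y(\eta)$ with $\eta<\beta$. Choose $n$ with $\eta\in F_n$ and $x(\eta)\restriction n\ne y(\eta)\restriction n$. By the inclusion, $H(x)=H_n(x')$ and $H(y)=H_n(y')$ with $x'\in[x\|n]$, $y'\in[y\|n]$. Then $x'(\eta)\ne y'(\eta)$, so $H_n(x')\restriction(\eta+1)\ne H_n(y')\restriction(\eta+1)$, that is, $H(x)\restriction(\eta+1)\ne H(y)\restriction(\eta+1)$. $\square$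

## 6. The dichotomy for Menger sets in $C_\alpha\times Z$

**Theorem A.** Let $\alpha<\omega_1$, $Z\neq\emptyset$ compact metrizable zero-dimensional, and $X\subseteq C_\alpha\times Z$ Menger. Then either

(i) there is $H\in PK_\alpha$ with $H[C_\alpha]\times Z\subseteq X$, or

(ii) there are $H\in PK_\alpha$ and a continuous $f:C_\alpha\to Z$ with $(H(x),f(x))\notin X$ for all $x\in C_\alpha$.

*Proof.* We use induction on $\alpha$, for all $Z$ simultaneously. If $\alpha=0$, then $C_0$ is a point: either all of $C_0\times Z$ is in $X$, or some $z$ gives (ii). Let $\alpha>0$, assume the theorem for all $\beta<\alpha$, and assume that (i) fails. Write $C=C_\alpha$.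

**Step 1: a notion of largeness for the complement.** The game needs a condition on pieces of $C\times Z$ that survives shrinking. For $U\subseteq C$ and nonempty clopen $V\subseteq Z$ call $(U,V)$ $X$-good if there is no $G\in PK_\alpha$ with $G[C]\subseteq U$ and $G[C]\times V\subseteq X$. If $(U,V)$ is good and $U'\subseteq U$, then $(U',V)$ is good. Goodness need not pass to smaller $V$. Failure of (i) means that $(C,Z)$ is $X$-good.

For $H\in PK_\alpha$ let $X^H=(H\times\mathrm{id})^{-1}[X]$. As $H\times\mathrm{id}$ is a homeomorphism onto a compact set, $X^H$ is homeomorphic to a closed subspace of $X$ and is Menger. Moreover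
$$(U,V)\text{ is }X^H\text{-good}\iff(H[U],V)\text{ is }X\text{-good}.\tag{4}$$
Indeed, if $G[C]\subseteq U$ and $G[C]\times V\subseteq X^H$, then $HG$ shows that $(H[U],V)$ is not $X$-good. If $G[C]\subseteq H[U]$ and $G[C]\times V\subseteq X$, then $D=H^{-1}G\in PK_\alpha$ satisfies $D[C]\subseteq U$ and $D[C]\times V\subseteq X^H$.

**Step 2: making goodness local at points outside $X$.** Since goodness can be lost when $V$ shrinks, we first arrange that near a point outside $X$ it is never lost. We show that there is $H\in PK_\alpha$ such that $X^H$ satisfies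

> (P) for all $(x,z)\in(C\times Z)\setminus X^H$ and clopen $V\ni z$ there is a clopen $U\ni x$ such that $(U,V)$ is $X^H$-good.

Let $(V_n)_n$ enumerate the nonempty clopen subsets of $Z$, with repetitions if necessary. Let $\mathcal H_n$ be the family of all $G\in PK_\alpha$ such that $\operatorname{diam}G[C]\le2^{-n}$ and either $G[C]\times V_n\subseteq X$ or $(G[C],V_n)$ is $X$-good. It is hereditary. It is dense: first shrink the diameter; if $(G[C],V_n)$ is then not good, there is $G'$ with $G'[C]\subseteq G[C]$ and $G'[C]\times V_n\subseteq X$. Starting with $H_{-1}=\mathrm{id}$, Lemma 5.5 with $K=H_{n-1}$ gives $(F_n,n)$-preserving $E_n$ such that, for $H_n=H_{n-1}E_n$, $H_n\varphi_\sigma\in\mathcal H_n$ for all $\sigma\in\Sigma_n$. Let $H$ be the limit given by Lemma 5.6.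

Suppose $(H(x),z)\notin X$ and $z\in V$, say $V=V_n$, and let $\sigma=x\|n$. As $H(x)\in H_n[[\sigma]]$, we have $H_n[[\sigma]]\times V_n\not\subseteq X$. Since $H_n\varphi_\sigma\in\mathcal H_n$, the pair $(H_n[[\sigma]],V_n)$ is $X$-good. Hence so is $(H[[\sigma]],V_n)$, and by (4) $([\sigma],V_n)$ is $X^H$-good. So $U=[\sigma]$ works.

By (4), $(C,Z)$ is $X^H$-good, because $(H[C],Z)$ is $X$-good. If (ii) holds for $X^H$ via $H',f$, then it holds for $X$ via $HH',f$. So we may replace $X$ by $X^H$ and assume (P) for $X$ itself.

**Step 3: where to cut $C_\alpha$.** If $\alpha=\beta+1$, let $\beta_n=\beta$ for all $n$ and choose the $F_n$ with $\beta\in F_n$. If $\alpha$ is a limit, choose any $F_n\ne\emptyset$ and let $\beta_n=\max F_n+1<\alpha$, so $F_n\subseteq\beta_n$. For $\sigma\in\Sigma_n$ let $\bar\sigma=\sigma\restriction(F_n\cap\beta_n)$ and consider $[\bar\sigma]\subseteq C_{\beta_n}$.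

**Step 4: points outside $X$ above every $a$.** This removes the obstacle of Section 4.

**Claim.** Let $K\in PK_\alpha$ and let $V_\sigma$ ($\sigma\in\Sigma_n$) be nonempty clopen with $(K[[\sigma]],V_\sigma)$ good for all $\sigma\in\Sigma_n$. Then there is an $(F_n\cap\beta_n,n)$-preserving $E'\in PK_{\beta_n}$ such that $K'=KE'^+$ satisfies, for all $\sigma\in\Sigma_n$,

> $\Pr(\sigma,K')$: for every $a\in[\bar\sigma]\subseteq C_{\beta_n}$ there are $x\in[\sigma]$ with $x\restriction\beta_n=a$ and $z\in V_\sigma$ such that $(K'(x),z)\notin X$.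

*Proof of the Claim.* Write $\beta=\beta_n$. First, $\Pr(\sigma,K')$ implies $\Pr(\sigma,K'E'^+)$ for every $(F_n\cap\beta,n)$-preserving $E'\in PK_\beta$. Given $a\in[\bar\sigma]$, we have $E'(a)\in[\bar\sigma]$; let $x=E'(a)^\frown w\in[\sigma]$ and $z\in V_\sigma$ witness $\Pr(\sigma,K')$ for $E'(a)$. Then $a^\frown w\in[\sigma]$ and $E'^+(a^\frown w)=x$, so $a^\frown w$ and $z$ are as required. Hence we can handle the $\sigma$'s one after another, composing the maps obtained; by Lemma 5.2(4) the composition has the form $E'^+$.

At the step for $\sigma$ let $K_*$ be the current map. It is $K$ composed with an $(F_n,n)$-preserving map, so $K_*[[\sigma]]\subseteq K[[\sigma]]$ and $(K_*[[\sigma]],V_\sigma)$ is good. Let $Z'=C_{[\beta,\alpha)}\times V_\sigma$, a nonempty compact space, and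
$$X_\sigma=\{(a,(w,z))\in C_\beta\times Z':(K_*\varphi_\sigma(a^\frown w),z)\in X\}.$$
The map $(a,(w,z))\mapsto(K_*\varphi_\sigma(a^\frown w),z)$ is a continuous injection on a compact space, so $X_\sigma$ is homeomorphic to a closed subspace of $X$ and is Menger. We apply the inductive hypothesis at $\beta<\alpha$. If (i) held, there would be $D\in PK_\beta$ with $D[C_\beta]\times Z'\subseteq X_\sigma$. Then $G=K_*\varphi_\sigma D^+$ would satisfy $G[C]\subseteq K_*[[\sigma]]$ and $G[C]\times V_\sigma\subseteq X$, contradicting goodness. So (ii) holds: there is $D\in PK_\beta$ such that for every $a'\in C_\beta$ there is $(w,z)\in Z'$ with $(K_*\varphi_\sigma(D(a')^\frown w),z)\notin X$.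

By Lemma 5.3 in $C_\beta$ take an $(F_n\cap\beta,n)$-preserving $E'$ with $E'[[\bar\sigma]]=\varphi_{\bar\sigma}D[C_\beta]$. Let $a\in[\bar\sigma]$, write $E'(a)=\varphi_{\bar\sigma}(D(a'))$, and take $(w,z)$ for $a'$. As $\varphi_\sigma$ acts coordinatewise, $\varphi_\sigma(D(a')^\frown w)=E'(a)^\frown w'=E'^+(a^\frown w')$, where $w'$ is $w$ with $\sigma(\xi)$ prefixed at each $\xi\in F_n\setminus\beta$. So $a^\frown w'\in[\sigma]$, and $x=a^\frown w'$ and $z$ witness $\Pr(\sigma,K_*E'^+)$ for $a$. This proves the Claim.

**Step 5: one inning of ONE's strategy.** Set $H_{-1}=\mathrm{id}$ and $V_\sigma=Z$ for the unique $\sigma\in\Sigma_0$. At the beginning of inning $n$ we have $H_{n-1}\in PK_\alpha$ and nonempty clopen $V_\sigma$ ($\sigma\in\Sigma_n$) with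
$$(H_{n-1}[[\sigma]],V_\sigma)\text{ good for all }\sigma\in\Sigma_n.\tag{5}$$
For $n=0$ this says that $(C,Z)$ is good.

*ONE's move.* By the Claim with $K=H_{n-1}$ pick $E'$, let $E_n^0=E'^+$, which is $(F_n,n)$-preserving, and $H_n'=H_{n-1}E_n^0$. For $\sigma\in\Sigma_n$ define $a_\sigma\in[\bar\sigma]$ by $a_\sigma(\xi)=\sigma(\xi)^\frown0^\omega$ for $\xi\in F_n\cap\beta_n$ and $a_\sigma(\xi)=0^\omega$ for the other $\xi<\beta_n$. Thus $a_\sigma(\xi)$ depends on $\sigma(\xi)$ only. By $\Pr(\sigma,H_n')$ choose $x_\sigma\in[\sigma]$ and $z_\sigma\in V_\sigma$ with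
$$x_\sigma\restriction\beta_n=a_\sigma\quad\text{and}\quad(H_n'(x_\sigma),z_\sigma)\notin X.\tag{6}$$
With $(O_k(\cdot))_k$ denoting decreasing clopen neighborhood bases, ONE plays $\{U_{n,k}:k\in\omega\}$, where
$$U_{n,k}=X\setminus\bigcup_{\sigma\in\Sigma_n}O_k(H_n'(x_\sigma))\times O_k(z_\sigma).$$
By (6) this is an increasing open cover of $X$. The union of TWO's finite answer is contained in some $U_{n,k}$; let $k_n$ be the least such $k$.

*Preparing the next inning.* For $\sigma\in\Sigma_n$ choose a clopen $W_\sigma$ with $z_\sigma\in W_\sigma\subseteq V_\sigma\cap O_{k_n}(z_\sigma)$ and $\operatorname{diam}W_\sigma\le2^{-n}$. By (6) and (P) choose a clopen $U_\sigma\ni H_n'(x_\sigma)$ with $(U_\sigma,W_\sigma)$ good. By continuity of $H_n'$ choose a finite $F'$ with $F_n\subseteq F'\subseteq\alpha$ and $l\ge n$ such that for each $\sigma\in\Sigma_n$ the set $N_\sigma=\{x:\forall\xi\in F'\ x(\xi)\restriction l=x_\sigma(\xi)\restriction l\}$ satisfies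
$$H_n'[N_\sigma]\subseteq U_\sigma\cap O_{k_n}(H_n'(x_\sigma)),\qquad\operatorname{diam}H_n'[N_\sigma]\le2^{-n}.\tag{7}$$
Now compress $[\sigma]$ into $N_\sigma$: for $x\in[\sigma]$, $\sigma\in\Sigma_n$, let
$$E_n^1(x)(\xi)=\begin{cases}(x_\sigma(\xi)\restriction l)^\frown x(\xi)\restriction[n,\omega)&\xi\in F_n,\\(x_\sigma(\xi)\restriction l)^\frown x(\xi)&\xi\in F'\setminus F_n,\\x(\xi)&\text{otherwise},\end{cases}$$
with $x(\xi)\restriction[n,\omega)$ re-indexed by $\omega$. The map $E_n^1$ is continuous. Since $x_\sigma\in[\sigma]$ and $l\ge n$, $E_n^1[[\sigma]]\subseteq[\sigma]\cap N_\sigma$.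

**Step 6: $E_n^1\in PK_\alpha$.** This is where the coherent choice of the $x_\sigma$ pays off. We check Lemma 5.1.

(a) For $\xi<\beta_n$, $x_\sigma(\xi)=a_\sigma(\xi)$ depends only on $\sigma(\xi)=x(\xi)\restriction n$ if $\xi\in F_n$, and is $0^\omega$ otherwise. For $\xi\ge\beta_n$, the whole $\sigma=x\|n$ is determined by $x\restriction(\xi+1)$: in the limit case because $F_n\subseteq\beta_n$, and in the successor case because $\xi=\beta_n$ is the last coordinate.

(b) Let $x\restriction\xi=y\restriction\xi$, $x(\xi)\ne y(\xi)$, $\sigma=x\|n$, $\tau=y\|n$.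

Suppose $\xi\in F_n$. If $\sigma(\xi)\ne\tau(\xi)$, the values at $\xi$ extend $\sigma(\xi)$ and $\tau(\xi)$ respectively, so they differ. If $\sigma(\xi)=\tau(\xi)$, then $x_\sigma(\xi)=x_\tau(\xi)$: for $\xi<\beta_n$ because both equal $\sigma(\xi)^\frown0^\omega$, and for $\xi=\beta_n$ in the successor case because then $\sigma=\tau$. (In the limit case $\xi\in F_n$ implies $\xi<\beta_n$.) The tails $x(\xi)\restriction[n,\omega)$ and $y(\xi)\restriction[n,\omega)$ differ, so the values differ.

Suppose $\xi\notin F_n$. The prefix, if there is one, is the same for $x$ and $y$. For $\xi<\beta_n$ it is $0^l$. For $\xi\ge\beta_n$ we are in the limit case, since in the successor case $\beta_n\in F_n$; then $\sigma=\tau$, because $F_n\subseteq\beta_n\le\xi$. So the values differ.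

**Step 7: the strategy continues.** Put $E_n=E_n^0E_n^1$, which is $(F_n,n)$-preserving, and $H_n=H_{n-1}E_n=H_n'E_n^1$. By (7), for $\sigma\in\Sigma_n$,
$$H_n[[\sigma]]\subseteq U_\sigma\cap O_{k_n}(H_n'(x_\sigma)),\qquad\operatorname{diam}H_n[[\sigma]]\le2^{-n}.\tag{8}$$
For $\sigma'\in\Sigma_{n+1}$ put $V_{\sigma'}=W_{\sigma'\|n}$. Since $[\sigma']\subseteq[\sigma'\|n]$, the set $H_n[[\sigma']]$ is contained in $U_{\sigma'\|n}$, so $(H_n[[\sigma']],V_{\sigma'})$ is good. This is (5) for inning $n+1$. With all choices fixed by a choice function, this is a strategy for ONE.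

**Step 8: a play won by TWO.** By Theorem 1.5 some play following the strategy is won by TWO, so $X\subseteq\bigcup_nU_{n,k_n}$. By (8), Lemma 5.6 gives $H=\lim H_n\in PK_\alpha$. For $x\in C$ the sets $V_{x\|(n+1)}=W_{x\|n}\subseteq V_{x\|n}$ are nonempty, clopen and decreasing, with diameters tending to $0$. So there is a unique $f(x)\in\bigcap_nV_{x\|n}$. If $x\|(n+1)=y\|(n+1)$, then $f(x),f(y)\in W_{x\|n}$ have distance at most $2^{-n}$; hence $f$ is continuous. For each $n$, with $\sigma=x\|n$,
$$H(x)\in H_n[[\sigma]]\subseteq O_{k_n}(H_n'(x_\sigma)),\qquad f(x)\in V_{x\|(n+1)}=W_\sigma\subseteq O_{k_n}(z_\sigma).$$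
So $(H(x),f(x))\notin U_{n,k_n}$ for all $n$, that is, $(H(x),f(x))\notin X$. This is (ii). $\square$

**Corollary A.** Let $M,N\ne\emptyset$ be compact metrizable zero-dimensional.

1. If $X\subseteq M$ is Menger, then $X\in\mathcal S(M)$.
2. If $X\subseteq M\times N$ is Menger, then $\{a\in M:\{a\}\times N\subseteq X\}\in\mathcal S(M)$.

*Proof.* (2) Given $\Theta:C_\alpha\to M$, apply Theorem A to $(\Theta\times\mathrm{id})^{-1}[X]\subseteq C_\alpha\times N$, which is Menger by Lemma 1.3. In case (i) every $a\in\Theta H[C_\alpha]$ satisfies $\{a\}\times N\subseteq X$; in case (ii) none does. (1) is the case of a one-point $N$. $\square$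

## 7. Conditions of the iteration and continuous reading of names

Let $W\models ZFC$ and let $P_\delta$ be the iteration of Definition 1.7 over $W$, with generic sequence $s=(s_\xi)_{\xi<\delta}$.

**Coding and absoluteness.** Let $S$ be countable in $W$. A clopen subset of $C_S$ is given by a finite $F\subseteq S$, an $n$ and a subset of $(2^n)^F$, so $\mathrm{Clop}(C_S)$ is the same Boolean algebra in $W$ and in its extensions. A continuous $\Theta:C_S\to L$, where $L$ is $2^\omega$ or some $C_{S'}$, is coded by the Boolean homomorphism $h_\Theta:\mathrm{Clop}(L)\to\mathrm{Clop}(C_S)$, $h_\Theta(B)=\Theta^{-1}[B]$. By compactness every Boolean homomorphism $h$ comes from a unique continuous map: $\Theta(x)$ is the only point lying in all $B$ with $x\in h(B)$. In an extension we read the same $h$ as a map on the new $C_S$; it has the same values at old points. The following are absolute.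

* Composition, since it corresponds to composing homomorphisms.
* $\Theta[A]\subseteq\Theta'[A']$ for clopen $A,A'$. The compact set $\Theta'[A']$ is the intersection of the clopen sets containing it, so the inclusion says: for every clopen $B$, $A'\subseteq h_{\Theta'}(B)$ implies $A\subseteq h_\Theta(B)$.
* $x\in\Theta[A]$ for clopen $A$. As $\Theta[A]$ is closed, this says: $h_\Theta(B)\cap A\ne\emptyset$ for every clopen $B\ni x$.
* $\Theta[A]\cap L_0=\emptyset$ for clopen $A$ and a closed set $L_0$ coded by a tree. By compactness this says: some clopen $B$ satisfies $A\subseteq h_\Theta(B)$ and $B\cap L_0=\emptyset$.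
* $H\in PK_S$. Say that a clopen set is supported in $S\cap\beta$ if it is determined by coordinates in $S\cap\beta$. The implication from left to right in (1) says that $h_H$ maps clopen sets supported in $S\cap\beta$ to such sets. Given this, the other implication says that the induced map $H^{(\beta)}$ is injective. A continuous map of compact zero-dimensional spaces is injective iff its dual homomorphism is onto: if it is injective, the image of a clopen $A$ is relatively clopen in the range and hence of the form $B\cap\text{range}$ with $B$ clopen, and conversely, if $A=h(B)$ separates two points, then $B$ separates their images. So the condition is that every clopen set supported in $S\cap\beta$ is $h_H(B)$ for some $B$ supported in $S\cap\beta$.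

**Lemma 7.1 (conditions from maps).** For countable $S\subseteq\delta$ and $H\in PK_S$ (in $W$) there is $q_H\in P_\delta$ with $q_H\Vdash s\restriction S\in H[C_S]$, and $q_{HE}\le q_H$ for $E\in PK_S$.

*Proof.* **Definition of $q_H$.** For $\xi\in S$ let $q_H(\xi)$ be the $P_\xi$-name for the following tree. If $s\restriction(S\cap\xi)=H^{(\xi)}(y)$ for a (necessarily unique) $y\in C_{S\cap\xi}$, take the tree of the compact set
$$\{H^{(\xi+1)}(y^\frown t)(\xi):t\in2^\omega\}.\tag{9}$$
It is perfect: $H^{(\xi+1)}$ is injective and $H^{(\xi+1)}(y^\frown t)\restriction\xi=H^{(\xi)}(y)$ for all $t$, so $t\mapsto H^{(\xi+1)}(y^\frown t)(\xi)$ is a continuous injection. Otherwise take $2^{<\omega}$. For $\xi\notin S$ put $q_H(\xi)=2^{<\omega}$.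

**The generic sequence lies in the range.** We show $q_H\restriction\xi\Vdash s\restriction(S\cap\xi)\in H^{(\xi)}[C_{S\cap\xi}]$ by induction on $\xi\le\delta$. Steps from $\xi\notin S$ to $\xi+1$ are trivial. Let $\xi\in S$. By hypothesis $y$ exists, and $s_\xi$ is a branch of $q_H(\xi)$. By absoluteness the branches in the extension of the tree of (9) are exactly the values of the same continuous map, so $s_\xi=H^{(\xi+1)}(y^\frown t)(\xi)$ for some $t$ in the extension. Then $s\restriction(S\cap(\xi+1))=H^{(\xi+1)}(y^\frown t)$. At a limit $\xi$, let $H^{(\eta)}(y_\eta)=s\restriction(S\cap\eta)$ for $\eta<\xi$. By uniqueness the $y_\eta$ cohere, and their union $y$ satisfies $H^{(\xi)}(y)=s\restriction(S\cap\xi)$.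

**Order.** We show $q_{HE}\restriction\xi\le q_H\restriction\xi$ by induction on $\xi$; only the step from $\xi\in S$ to $\xi+1$ needs an argument. $q_{HE}\restriction\xi$ forces $s\restriction(S\cap\xi)=H^{(\xi)}(E^{(\xi)}(y))$ for some $y$. For every $t$ there is $t'$ with $E^{(\xi+1)}(y^\frown t)=E^{(\xi)}(y)^\frown t'$. So every point of the set (9) for $HE$ and $y$ is a point of the set (9) for $H$ and $E^{(\xi)}(y)$, and $q_{HE}(\xi)\subseteq q_H(\xi)$ is forced. $\square$

**Lemma 7.2 (continuous reading).** Let $p\in P_\delta$, $\dot x$ a name with $\Vdash\dot x\in2^\omega$, and $S_0\subseteq\delta$ countable. There are a countable $S$ with $S_0\subseteq S\subseteq\delta$, $H\in PK_S$ and a continuous $\Theta:C_S\to2^\omega$, all in $W$, with $q_H\le p$ and $q_H\Vdash\dot x=\Theta(H^{-1}(s\restriction S))$.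

*Proof.* **Step 1: notation for fusion of conditions.** For a perfect tree $T$ let $e_T(\emptyset)$ be its first splitting node, and $e_T(\upsilon^\frown i)$ the first splitting node extending $e_T(\upsilon)^\frown i$. Put $T*\emptyset=T$. For $\upsilon\in2^k$, $k\ge1$, let $T*\upsilon$ be the set of nodes of $T$ comparable with $e_T(\upsilon\restriction(k-1))^\frown\upsilon(k-1)$. For fixed $k$ the sets $[T*\upsilon]$, $\upsilon\in2^k$, partition $[T]$, and $T*\upsilon\subseteq T*(\upsilon\restriction j)$ for $j\le k$. For example, if $T=2^{<\omega}$, then $e_T(\upsilon)=\upsilon$ and $[T*\upsilon]$ is the set of all sequences extending $\upsilon$.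

Let $T'\le_kT$ mean that $T'\subseteq T$ and $e_{T'}=e_T$ on $2^{<k}$; then $T'*\upsilon\subseteq T*\upsilon$ for $\upsilon\in2^{\le k}$. For finite $F\subseteq\delta$ let $q\le_{F,k}p$ mean $q\le p$ and $q\restriction\xi\Vdash q(\xi)\le_kp(\xi)$ for $\xi\in F$; this relation is transitive. For $\sigma\in(2^k)^F$ let $p*\sigma$ be $p$ with $p(\xi)$ replaced by $p(\xi)*\sigma(\xi)$ for $\xi\in F$. If $q\le_{F,k}p$, then $q*\sigma\le p*\sigma$: at $\xi\in F$, $(q*\sigma)\restriction\xi\le q\restriction\xi$ forces $q(\xi)*\sigma(\xi)\subseteq p(\xi)*\sigma(\xi)$.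

**Step 2: $\{p*\sigma:\sigma\in(2^k)^F\}$ is predense below $p$.** Given $r\le p$, go through $\xi\in F$ in increasing order. The $[p(\xi)*\upsilon]$, $\upsilon\in2^k$, are finitely many relatively clopen sets partitioning $[p(\xi)]\supseteq[r(\xi)]$, so for some $\upsilon$ the tree $r(\xi)\cap(p(\xi)*\upsilon)$ contains a perfect tree. Extend $r\restriction\xi$ to decide such an $\upsilon$, put $\sigma(\xi)=\upsilon$, and replace $r(\xi)$ by such a perfect tree. The final condition is below the original $r$ and below $p*\sigma$.

**Step 3: if $k\ge1$, $\sigma\in(2^k)^F$ and $r\le p*\sigma$, there is $q\le_{F,k}p$ with $q*\sigma\le r$.** This is the analogue of Lemma 5.3. Let $q(\xi)$ be the following $P_\xi$-name. If $r\restriction\xi\notin G_\xi$, it is $p(\xi)$. If $r\restriction\xi\in G_\xi$, it is $r(\xi)$ for $\xi\notin F$, and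
$$r(\xi)\cup\bigcup\{p(\xi)*\upsilon:\upsilon\in2^k,\ \upsilon\ne\sigma(\xi)\}\quad\text{for }\xi\in F.$$
The support is contained in $\operatorname{supp}(p)\cup\operatorname{supp}(r)$. (Note that $F\subseteq\operatorname{supp}(p)\cup\operatorname{supp}(r)$: if $p(\xi)=2^{<\omega}$ and $\xi\in F$, then $r(\xi)$ is forced to be a proper subtree, since $k\ge1$.) Let $\xi\in F$ and $r\restriction\xi\in G_\xi$. Then $r(\xi)$ is a perfect subtree of $p(\xi)*\sigma(\xi)$, so it contains the node $e_{p(\xi)}(\sigma(\xi)\restriction(k-1))^\frown\sigma(\xi)(k-1)$, through which all branches of $p(\xi)*\sigma(\xi)$ pass. Thus $q(\xi)\subseteq p(\xi)$ is a perfect tree containing $e_{p(\xi)}(\upsilon)^\frown i$ for all $\upsilon\in2^{<k}$ and $i<2$. So $e_{q(\xi)}=e_{p(\xi)}$ on $2^{<k}$, that is, $q(\xi)\le_kp(\xi)$, and $q(\xi)*\sigma(\xi)=r(\xi)$. For $\xi\notin F$ and $r\restriction\xi\in G_\xi$ we have $r(\xi)\subseteq p(\xi)$. So $q\le_{F,k}p$. By induction on $\xi$, $(q*\sigma)\restriction\xi\le r\restriction\xi$: if this holds at $\xi$, then $(q*\sigma)\restriction\xi$ forces $r\restriction\xi\in G_\xi$,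 and hence $(q*\sigma)(\xi)=r(\xi)$.

**Step 4: for $k\ge1$ and finitely many names of elements of $W$ there is $q\le_{F,k}p$ such that each $q*\sigma$, $\sigma\in(2^k)^F$, decides all of them.** Go through all $\sigma$. With $p'$ the current condition, extend $p'*\sigma$ to a condition deciding the names, and apply Step 3. Earlier decisions are kept, since $q\le_{F,k}p'$ implies $q*\tau\le p'*\tau$ for all $\tau$.

**Step 5: the fusion sequence.** Let $q_0=p$, $F_0=\emptyset$, $\ell_0=0$. Given $q_n,F_n,\ell_n$, choose a finite $F_{n+1}\supseteq F_n$ inside $S_0\cup\bigcup_{m\le n}\operatorname{supp}(q_m)$, with bookkeeping ensuring $\bigcup_nF_n=S:=S_0\cup\bigcup_n\operatorname{supp}(q_n)$. Put $k=n+1$. For $\xi\in F_{n+1}$ let $\dot M_\xi$ be the $P_\xi$-name for $1+\max\{|e_{q_n(\xi)}(\upsilon)|:\upsilon\in2^{<k}\}$. If $q\le_{F_{n+1},k}q_n$, then $q\restriction\xi$ forces that this number is the same when computed from $q(\xi)$. By Step 4 get $r\le_{F_{n+1},k}q_n$ such that all $r*\sigma$, $\sigma\in(2^k)^{F_{n+1}}$, decide all $\dot M_\xi$. Let $\ell_{n+1}>\ell_n$ be at least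 $k$ and at least all these values. By Step 4 get $q_{n+1}\le_{F_{n+1},k}r$ such that each $q_{n+1}*\sigma$, $\sigma\in\Sigma_{n+1}:=(2^{n+1})^{F_{n+1}}$, decides
$$\dot x\restriction(n+1)=u^{n+1}_\sigma\quad\text{and}\quad s_\xi\restriction\ell_{n+1}=t^{n+1}_\sigma(\xi)\ \text{ for }\xi\in F_{n+1}.$$
For the unique $\sigma\in\Sigma_0$ put $u^0_\sigma=\emptyset$. We write $\sigma'\|n$ and $y\|n$ as in Section 5.

**Step 6: properties of the decided values.** Let $n\in\omega$, $\sigma,\tau\in\Sigma_n$ and $\xi\in F_n$.

(A) $(q_n*\sigma)\restriction(\xi+1)\Vdash s_\xi\restriction\ell_n=t^n_\sigma(\xi)$, and $t^n_\sigma(\xi)$ depends only on $\sigma\restriction(F_n\cap(\xi+1))$. Indeed, if some $r\le(q_n*\sigma)\restriction(\xi+1)$ forced the contrary, then $r$ followed by the rest of $q_n*\sigma$ would be a condition below $q_n*\sigma$ forcing the contrary. If $\sigma,\tau$ agree on $F_n\cap(\xi+1)$, then $(q_n*\sigma)\restriction(\xi+1)=(q_n*\tau)\restriction(\xi+1)$. So we may write $t^n_\tau(\xi)$ also when $\tau$ is defined only on a set containing $F_n\cap(\xi+1)$.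

(B) If $(q_n*\sigma)\restriction\xi\in G_\xi$, then in $W[G_\xi]$ all branches of $q_n(\xi)*\sigma(\xi)$ extend $t^n_\sigma(\xi)$. Otherwise, for a branch $b$ not extending it, the nodes of $q_n(\xi)*\sigma(\xi)$ comparable with $b\restriction\ell_n$ form a perfect subtree that forces the contrary of (A).

(C) If $\sigma\restriction(F_n\cap\xi)=\tau\restriction(F_n\cap\xi)$ and $\sigma(\xi)\ne\tau(\xi)$, then $t^n_\sigma(\xi)\ne t^n_\tau(\xi)$. Here $n\ge1$ and $(q_n*\sigma)\restriction\xi=(q_n*\tau)\restriction\xi$; let $G_\xi$ contain it. Let $T=q_n(\xi)[G_\xi]$ and let $j<n$ be the first place where $\sigma(\xi),\tau(\xi)$ differ. Branches of $T*\sigma(\xi)$ and $T*\tau(\xi)$ extend $e_T(\sigma(\xi)\restriction j)^\frown\sigma(\xi)(j)$ and $e_T(\sigma(\xi)\restriction j)^\frown\tau(\xi)(j)$ respectively. So they differ below $1+\max\{|e_T(\upsilon)|:\upsilon\in2^{<n}\}$. This number is the value of the name $\dot M_\xi$ used in constructing $q_n$, because $q_n\restriction\xi\in G_\xi$. That value is decided by $q_n*\sigma$, hence, being the value of a $P_\xi$-name, by $(q_n*\sigma)\restriction\xi$,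 and it is at most $\ell_n$. Now (B) for $\sigma$ and for $\tau$ gives $t^n_\sigma(\xi)\ne t^n_\tau(\xi)$.

(D) $q_{n+1}*\sigma'\le q_n*(\sigma'\|n)$ for $\sigma'\in\Sigma_{n+1}$. Indeed $q_{n+1}\le_{F_{n+1},n+1}q_n$ gives $q_{n+1}*\sigma'\le q_n*\sigma'$, and $T*\upsilon\subseteq T*(\upsilon\restriction n)$. So $t^{n+1}_{\sigma'}(\xi)\supseteq t^n_{\sigma'\|n}(\xi)$ for $\xi\in F_n$, and $u^{n+1}_{\sigma'}\supseteq u^n_{\sigma'\|n}$.

**Step 7: the maps $H$ and $\Theta$.** For $y\in C_S$ define
$$H(y)(\xi)=\bigcup\{t^n_{y\|n}(\xi):n\in\omega,\ \xi\in F_n\}\quad(\xi\in S),\qquad\Theta(y)=\bigcup_nu^n_{y\|n}.$$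
By (D) and $\ell_n\to\infty$ these are well defined and continuous. By (A), $H(y)(\xi)$ depends only on $y\restriction(\xi+1)$. If $y\restriction\xi=y'\restriction\xi$ and $y(\xi)\ne y'(\xi)$, choose $n$ with $\xi\in F_n$ and $y(\xi)\restriction n\ne y'(\xi)\restriction n$; then (C) gives $H(y)(\xi)\ne H(y')(\xi)$. By Lemma 5.1, $H\in PK_S$.

**Step 8: the coordinates $y$ tell which $q_m*\tau$ are in the filter.** We show:

(E) *If $\xi\le\delta$, $G_\xi$ contains all $q_m\restriction\xi$, and $s\restriction(S\cap\xi)=H^{(\xi)}(y)$, then for every $m$, $(q_m\restriction\xi)*\tau\in G_\xi$ for $\tau=(y(\eta)\restriction m)_{\eta\in F_m\cap\xi}$.*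

By Step 2 applied in $P_\xi$, $(q_m\restriction\xi)*\tau'\in G_\xi$ for some $\tau'\in(2^m)^{F_m\cap\xi}$. Suppose $\tau'\ne\tau$ and take the least $\eta\in F_m\cap\xi$ with $\tau'(\eta)\ne y(\eta)\restriction m$. By (A), $s_\eta\restriction\ell_m=t^m_{\tau'}(\eta)$. By the definition of $H$, $s_\eta=H^{(\xi)}(y)(\eta)$ extends $t^m_\tau(\eta)$, so $s_\eta\restriction\ell_m=t^m_\tau(\eta)$. As $\tau'$ and $\tau$ agree below $\eta$ and differ at $\eta$, this contradicts (C).

**Step 9: $q_H\restriction\xi\le q_n\restriction\xi$ for all $n$, by induction on $\xi\le\delta$.** Limits are trivial, and so is the step from $\xi$ to $\xi+1$ for $\xi\notin S$, where both coordinates are trivial. Let $\xi\in S$ and $q_H\restriction\xi\in G_\xi$. By the proof of Lemma 7.1, $s\restriction(S\cap\xi)=H^{(\xi)}(y)$ for some $y$. By the inductive hypothesis all $q_j\restriction\xi$ are in $G_\xi$. Fix $n$ and let $m\ge n$ with $\xi\in F_m$. By (E), $(q_m\restriction\xi)*\tau\in G_\xi$ with $\tau=(y(\eta)\restriction m)_{\eta\in F_m\cap\xi}$. Let $t\in2^\omega\cap W[G_\xi]$, and let $\sigma\in\Sigma_m$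 extend $\tau$ with $\sigma(\xi)=t\restriction m$. By (B) all branches of $q_m(\xi)*(t\restriction m)$ extend $t^m_\sigma(\xi)$, so $t^m_\sigma(\xi)\in q_m(\xi)[G_\xi]\subseteq q_n(\xi)[G_\xi]$. The union of these nodes over all such $m$ is $H^{(\xi+1)}(y^\frown t)(\xi)$, which is therefore a branch of $q_n(\xi)[G_\xi]$. These points make up the set (9), so $q_H(\xi)\subseteq q_n(\xi)$ is forced by $q_H\restriction\xi$.

**Step 10: conclusion.** By Step 9, $q_H\le q_n$ for all $n$; in particular $q_H\le p$. If $q_H\in G$, let $s\restriction S=H(y)$. All $q_n$ are in $G$, so by (E) with $\xi=\delta$, $q_n*(y\|n)\in G$. Hence $\dot x\restriction n=u^n_{y\|n}$ for all $n$, that is, $\dot x=\Theta(y)=\Theta(H^{-1}(s\restriction S))$. $\square$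

## 8. All the compact sets from one intermediate model

The set $Y$ below lives in $V_{\omega_2}$, and we make no claim about $Y\cap V_\alpha$. What we reflect to an intermediate model is a function that chooses the shrinking maps.

**Theorem B.** In the Sacks model, let $Y\in\mathcal S(2^\omega)$. Then $2^\omega$ is the union of at most $\omega_1$ compact sets each of which is contained in $Y$ or disjoint from $Y$.

By Corollary A(1) this applies to every Menger $Y\subseteq2^\omega$, which proves the Main Theorem: the answers to (a) and (b) are both yes.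

*Proof.* **Step 1: a choice function.** Work in $V_{\omega_2}$. For $\gamma<\omega_1$ and continuous $\Theta:C_\gamma\to2^\omega$ choose $\Phi(\gamma,\Theta)=H\in PK_\gamma$ with $\Theta H[C_\gamma]\subseteq Y$ or $\Theta H[C_\gamma]\cap Y=\emptyset$. Fixing in $V$ enumerations of the clopen subsets of each $C_\gamma$, code the maps $\Theta,H$ by reals, and regard $\Phi$ as a partial function from $\omega_1\times2^\omega$ to $2^\omega$.

**Step 2: reflection.** We find $\alpha<\omega_2$ with $\mathrm{cf}(\alpha)=\omega_1$ such that $\Phi\restriction(\omega_1\times(2^\omega\cap V_\alpha))$ belongs to $V_\alpha$ and has values in $V_\alpha$.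

Fix a $P_{\omega_2}$-name for $\Phi$, assume (below the relevant condition) that it is forced to be such a function, and work in $V$. For $\beta<\omega_2$ let $(\dot c^\beta_i)_{i<\omega_1}$ be a sequence of $P_\beta$-names forced to enumerate $2^\omega\cap V_\beta$; it exists because CH is forced to hold in $V_\beta$, by (S2). For $\gamma,i<\omega_1$ let $\dot d^\beta_{\gamma,i}$ be a nice $P_{\omega_2}$-name for the pair $(\epsilon,d)\in2\times2^\omega$, coded as a real, where $\epsilon=1$ and $d=\Phi(\gamma,\dot c^\beta_i)$ if this is defined, and $\epsilon=0$, $d=0^\omega$ otherwise. By the $\omega_2$-c.c. this name involves at most $\omega_1$ conditions, each with countable and hence bounded support in $\omega_2$. So there is $g(\beta)<\omega_2$ such that $\dot d^\beta_{\gamma,i}$ is a $P_{g(\beta)}$-name for all $\gamma,i<\omega_1$. Let $\alpha<\omega_2$ have cofinality $\omega_1$ and be closed under $g$; iterating $g$ increasingly $\omega_1$ times and taking suprema produces one. By (S3), $2^\omega\cap V_\alpha=\bigcup_{\beta<\alpha}(2^\omega\cap V_\beta)$. So the restriction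 of $\Phi$ is computed in $V[G_\alpha]$ from the sequences of names $\dot c^\beta_i,\dot d^\beta_{\gamma,i}$ ($\beta<\alpha$; $\gamma,i<\omega_1$), which belong to $V$.

**Step 3: the compact sets.** Let $\mathcal K$ be the set of all $\Theta\Phi(\gamma,\Theta)[C_\gamma]$, computed in $V_{\omega_2}$, with $\gamma<\omega_1$ and $\Theta:C_\gamma\to2^\omega$ continuous and coded in $V_\alpha$. By CH in $V_\alpha$, $|\mathcal K|\le\omega_1$. Each $K\in\mathcal K$ is compact, and $K\subseteq Y$ or $K\cap Y=\emptyset$ by the choice of $\Phi$.

**Step 4: they cover $2^\omega$.** Let $x\in2^\omega$. By (S4), $V_{\omega_2}$ is a generic extension of $W=V_\alpha$ by a countable support iteration $R$ of Sacks forcing of length $\omega_2$. Let $\dot x\in V_\alpha$ be an $R$-name for $x$; we may assume $\Vdash\dot x\in2^\omega$. In $V_\alpha$ consider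
$$D=\{r\in R:\text{for some }\gamma<\omega_1\text{ and continuous }\Theta:C_\gamma\to2^\omega,\ r\Vdash\dot x\in\Theta\Phi(\gamma,\Theta)[C_\gamma]\}.$$
$D\in V_\alpha$, because the restriction of $\Phi$ to codes in $V_\alpha$ is in $V_\alpha$.

$D$ is dense. Given $p\in R$, take $S,H,\Theta$ from Lemma 7.2 with $S_0=\emptyset$, let $\gamma$ be the order type of $S$, and identify $C_S$ with $C_\gamma$. Let $H'=\Phi(\gamma,\Theta)\in V_\alpha$. By absoluteness $H'\in PK_\gamma$ in $V_\alpha$. By Lemma 7.1, $q_{HH'}\le q_H\le p$ and $q_{HH'}\Vdash s\restriction S\in HH'[C_\gamma]$, where $s$ is the generic sequence for $R$. As $H$ is injective, $q_{HH'}$ forces $H^{-1}(s\restriction S)\in H'[C_\gamma]$, hence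
$$q_{HH'}\Vdash\dot x=\Theta(H^{-1}(s\restriction S))\in\Theta H'[C_\gamma].$$
So $q_{HH'}\in D$. By genericity over $V_\alpha$, some $r\in D$ is in the generic filter, and so $x\in\bigcup\mathcal K$. $\square$

## 9. Other compact spaces, cofinal families, and sharpness

The results of this section are not used for the Main Theorem.

**Remark 9.1 (other compact spaces).** If $M\ne\emptyset$ is compact metrizable zero-dimensional and $Y\in\mathcal S(M)$, then in the Sacks model $M$ is a union of at most $\omega_1$ compact sets each contained in $Y$ or disjoint from $Y$. To see this, embed $M$ as a closed subset of $2^\omega$. Given a continuous $\Theta:C_\alpha\to2^\omega$, apply Corollary A(1) to the compact, hence Menger, set $M\subseteq2^\omega$ to get $H\in PK_\alpha$ with $\Theta H[C_\alpha]\subseteq M$ or $\Theta H[C_\alpha]\cap M=\emptyset$. In the second case $\Theta H[C_\alpha]\cap Y=\emptyset$. In the first case use $Y\in\mathcal S(M)$ for the map $\Theta H$. So $Y\in\mathcal S(2^\omega)$; apply Theorem B and intersect the compact sets with $M$.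

**Theorem C.** In the Sacks model:

1. (Cofinality.) For every Menger $X\subseteq2^\omega$ there are at most $\omega_1$ compact subsets of $X$ such that every compact subset of $X$ is contained in one of them; the same holds for $2^\omega\setminus X$.
2. (Classification.) For $Y\subseteq2^\omega$: both $Y$ and $2^\omega\setminus Y$ are unions of at most $\omega_1$ compact sets iff $Y\in\mathcal S(2^\omega)$.
3. ($\sigma$-algebra.) $\mathcal S(2^\omega)$ is a $\sigma$-algebra containing all Menger sets (this part holds in ZFC). Hence every set in the $\sigma$-algebra generated by the Menger subsets of $2^\omega$ is a union of at most $\omega_1$ compact sets.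
4. (Sharpness.) $\omega_1$ cannot be replaced by $\omega$ in (a) or in (b).

*Proof.* **Part 1: apply the dichotomy in the space of compact sets.** Let $\mathbb K$ be the space of nonempty compact subsets of $2^\omega$ with the Vietoris topology; it is compact, metrizable and zero-dimensional. (For instance, the compact sets with a given trace on level $n$ of the tree $2^{<\omega}$ form a clopen subset of $\mathbb K$.)

For $2^\omega\setminus X$: the set $\{(K,x):x\in K\}\cap(\mathbb K\times X)$ is closed in $\mathbb K\times X$, which is Menger by Lemma 1.3. So its projection $T=\{K:K\cap X\ne\emptyset\}$ is Menger. By Corollary A(1), $T\in\mathcal S(\mathbb K)$, and by Remark 9.1 the set $\mathbb K\setminus T=\{K:K\subseteq2^\omega\setminus X\}$ is a union of compact families $\mathcal L_i$, $i<\omega_1$. The union of a compact family of compact sets is compact, so the sets $\bigcup\mathcal L_i$ are compact subsets of $2^\omega\setminus X$. Every nonempty compact subset of $2^\omega\setminus X$ belongs to some $\mathcal L_i$ and so is contained in $\bigcup\mathcal L_i$. For the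 empty compact set, add $\emptyset$ to the family if the family is empty.

For $X$: the set $Q=\{(K,x):x\notin K\}\cup(\mathbb K\times X)\subseteq\mathbb K\times2^\omega$ is the union of an open, hence $\sigma$-compact, set and a Menger set, so it is Menger. Now $\{K:\{K\}\times2^\omega\subseteq Q\}=\{K:K\subseteq X\}$, and this set is in $\mathcal S(\mathbb K)$ by Corollary A(2). Finish as before with Remark 9.1.

**Part 2: $\omega_1$ compact sets give the shrinking property.** "$\Leftarrow$" is Theorem B. For "$\Rightarrow$", let $Y=\bigcup_{i<\omega_1}K_i$ and $2^\omega\setminus Y=\bigcup_{i<\omega_1}L_i$ with compact sets, and let $\Theta:C_\gamma\to2^\omega$ be continuous, $\gamma<\omega_1$. By (S3) choose $\beta<\omega_2$ such that the codes of $\Theta$ and of all $K_i,L_i$ are in $V_\beta$. Let $s'=(s_{\beta+\xi})_{\xi<\gamma}$, which by (S4) is generic over $V_\beta$ for the iteration $P'_\gamma$ of length $\gamma$ defined in $V_\beta$. There is a set $B$ among the $K_i,L_i$ with $\Theta(s')\in B$. Put $A=\Theta^{-1}[B]$, a closed set coded in $V_\beta$. Some $p\in P'_\gamma$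 forces $s'\in A$. By Lemma 7.2 with $W=V_\beta$, $\delta=S_0=\gamma$ there is $H\in PK_\gamma\cap V_\beta$ with $q_H\le p$.

If $H(x)\notin A$ for some $x\in C_\gamma\cap V_\beta$, choose $F,n$ and $\sigma\in\Sigma(F,n)$ with $x\in[\sigma]$ and $H[[\sigma]]\cap A=\emptyset$. Then $q_{H\varphi_\sigma}\le q_H\le p$ forces $s'\in H[[\sigma]]$ by Lemma 7.1, contradicting $p\Vdash s'\in A$. So $H[C_\gamma]\subseteq A$ in $V_\beta$, and hence in $V_{\omega_2}$, since $A$ is closed and $C_\gamma\cap V_\beta$ is dense in $C_\gamma$. Thus $\Theta H[C_\gamma]\subseteq B$, which is contained in $Y$ or in its complement.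

**Part 3: a fusion for countable unions.** Closure under complements is clear. Let $Y_n\in\mathcal S(2^\omega)$ and let $\Theta:C_\alpha\to2^\omega$ be continuous. If $\Theta H[C_\alpha]\subseteq Y_n$ for some $n$ and some $H\in PK_\alpha$, we are done. Otherwise, applying $Y_n\in\mathcal S(2^\omega)$ to the maps $\Theta G$, for every $n$ and $G\in PK_\alpha$ there is $G'\in PK_\alpha$ with $G'[C_\alpha]\subseteq G[C_\alpha]$ and $\Theta G'[C_\alpha]\cap Y_n=\emptyset$. So
$$\mathcal H_n=\{G\in PK_\alpha:\operatorname{diam}G[C_\alpha]\le2^{-n},\ \Theta G[C_\alpha]\cap Y_n=\emptyset\}$$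
is hereditary and dense for each $n$. By Lemma 5.5 choose recursively $(F_n,n)$-preserving $E_n$ such that $H_n=E_0\cdots E_n$ satisfies $H_n\varphi_\sigma\in\mathcal H_n$ for all $\sigma\in\Sigma_n$. Then $\Theta H_n[C_\alpha]\cap Y_n=\emptyset$. Lemma 5.6 gives $H\in PK_\alpha$ with $H[C_\alpha]\subseteq H_n[C_\alpha]$ for all $n$, so $\Theta H[C_\alpha]\cap\bigcup_nY_n=\emptyset$. Menger sets belong to $\mathcal S(2^\omega)$ by Corollary A(1). The last statement follows from Theorem B.

**Part 4: a Menger set that is not $\sigma$-compact and whose complement is not $\sigma$-compact.** The set $\mathrm{Fin}$ is Menger, so by part 1 there are compact $L_i\subseteq2^\omega\setminus\mathrm{Fin}$, $i<\omega_1$, such that every compact subset of $2^\omega\setminus\mathrm{Fin}$ is contained in some $L_i$. Each $L_i$ is closed and misses a dense set, so it is nowhere dense. By Baire's theorem choose recursively $a_\nu\in2^\omega\setminus\mathrm{Fin}$, $\nu<\omega_1$, with $a_\nu\notin\bigcup_{i<\nu}L_i\cup\{a_\mu:\mu<\nu\}$. Let $X=\mathrm{Fin}\cup\{a_\nu:\nu<\omega_1\}$. A compact $L\subseteq2^\omega\setminus\mathrm{Fin}$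 is contained in some $L_i$, and $a_\nu\notin L_i$ for $\nu>i$. So
$$\text{every compact }L\subseteq2^\omega\setminus\mathrm{Fin}\text{ contains only countably many }a_\nu.\tag{10}$$

*$X$ is Menger.* Given covers $\mathcal U_n$ of $X$ by open subsets of $2^\omega$, choose one element of each $\mathcal U_{2n}$ so that their union $U$ contains the countable set $\mathrm{Fin}$. By (10) applied to $2^\omega\setminus U$, the set $X\setminus U$ is countable, and it can be covered by choosing one element of each $\mathcal U_{2n+1}$.

*Neither $X$ nor $2^\omega\setminus X$ is $\sigma$-compact.* Otherwise $X$ would be an uncountable Borel set. So $X\setminus\mathrm{Fin}$ would be an uncountable Borel set and would contain a Cantor set $L\subseteq\{a_\nu:\nu<\omega_1\}$, contradicting (10). So neither $X$ nor $2^\omega\setminus X$ is a union of countably many compact subsets. $\square$
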